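\title{Bounded gaps between sums of distinct elements of an asymptotic basis}

\begin{abstract}
Let $A$ be a set of nonnegative integers such that every large integer is a sum of $h$ elements of $A$. We prove that the sums of $k$ pairwise distinct elements of $A$ form a sequence with bounded gaps for every $k\ge K$, where $K$ depends only on $h$. It is enough to assume that the sums of $h$ elements have positive lower density, and then $K$ depends on $h$ and the density. The proof uses an inequality $|hE|\le\kappa\,|s\times E|$ between unrestricted and restricted sumsets, valid in every abelian group, and a Fourier argument modulo a popular difference.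
\end{abstract}

\section{The problem and the results}

Let $A$ be a set of nonnegative integers and $h\ge1$ an integer. We write $hA$ for the set of sums of $h$ not necessarily distinct elements of $A$, and $h\times A$ for the set of sums of $h$ pairwise distinct elements of $A$. If $\sigma(F)$ denotes the sum of the elements of a finite set $F$, then
\[
t\times A=\{\sigma(F): F\subseteq A,\ |F|=t\}\qquad(t\ge0),
\]
so that $0\times A=\{0\}$. The same definitions apply to subsets of any abelian group. We write $B\sim\mathbb N$ if $B$ contains all but finitely many positive integers; a set $A$ with $hA\sim\mathbb N$ is an \emph{asymptotic basis of order $h$}. How much of this property survives when no summand may be repeated?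

\begin{example}\label{ex:congruence}
Let $h\ge3$ and $A=\{1\}\cup\{0,h,2h,\dots\}$. An integer $n=j+hm$ with $0\le j<h$ is the sum of $j$ ones, the element $hm$, and $h-j-1$ zeros, so $hA\sim\mathbb N$. A sum of distinct elements uses $1$ at most once and is congruent to $0$ or $1$ modulo $h$. Thus $k\times A\sim\mathbb N$ fails for every $k$.
\end{example}

So one cannot ask that $k\times A$ contain all large integers, and one asks for bounded gaps instead. For an infinite set $B=\{b_1<b_2<\cdots\}$ of integers let
\[
\Delta(B)=\limsup_{i\to\infty}\,(b_{i+1}-b_i)\in[1,+\infty],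
\]
and put $\Delta(B)=+\infty$ for finite $B$. We say that $B$ has \emph{bounded gaps} if $\Delta(B)<\infty$. Define
\[
k(h)=\max_{hA\sim\mathbb N}\ \min\{k\ge1:\Delta(k\times A)<\infty\},
\]
the maximum being taken over all sets $A$ of nonnegative integers with $hA\sim\mathbb N$. Thus $k(h)$ is finite exactly when each such $A$ admits some $k$ with $\Delta(k\times A)<\infty$ and the least such $k$ is bounded in terms of $h$ alone. The problem, taken from \cite{source}, is the conjecture that \emph{$k(h)$ is finite for every $h\ge1$}.

For $h=1$ nothing is repeated, and $k(1)=1$. For $h=2$ a sum with a repeated summand is even, so $2\times A$ contains all large odd integers and $k(2)\le2$; together with the lower bound in Theorem~\ref{thm:complements}(b) this gives the known value $k(2)=2$. For $h=3$ the sums $2a+b$ can lie in any residue class, and repetition can be needed for reasons of size.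

\begin{example}\label{ex:size}
Let $x\ge4$ and $E=\{0,1,\dots,x\}\cup\{2x\}$. Using the element $2x$ zero, one or two times, we see that $3E$ contains all integers of $[0,3x]$, $[2x,4x]$ and $[4x,5x]$. The largest element of $3\times E$ is $2x+x+(x-1)=4x-1$. If $A\cap[0,5x)=E$, then $3A$ contains $[4x,5x)$ while $3\times A$ misses it. One more summand repairs this, since $4\times E$ contains $2x+3\times\{0,\dots,x\}$, that is, all integers of $[2x+3,\,5x-3]$.
\end{example}

In both examples a single element is indispensable, and in both the loss caused by using it only once is bounded: short gaps in the first, one extra summand in the second. This suggests that the conjecture is true, and that a proof has to allow more than $h$ summands. We prove it under a weaker hypothesis. The \emph{lower asymptotic density} of a set $B$ of nonnegative integers is $\liminf_{x\to\infty}|B\cap[0,x]|/x$.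

\begin{theorem}\label{thm:main}
For every $h\ge1$ and $\alpha\in(0,1]$ there are constants $K,L$, depending only on $h$ and $\alpha$, such that the following holds for every set $A$ of nonnegative integers for which $hA$ has lower asymptotic density at least $\alpha$.
\begin{enumerate}
\item[(1)] For all large integers $y$ there is a finite set $F\subseteq A$ with $1\le|F|\le K$ and $y\le\sigma(F)<y+L$.
\item[(2)] $\Delta(k\times A)<\infty$ for every $k\ge K$.
\end{enumerate}
\end{theorem}

If $hA\sim\mathbb N$, then $hA$ has lower density $1$, and part (2) gives the conjecture.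

\begin{corollary}\label{cor:conj}
For every $h\ge1$ we have $k(h)\le K(h,1)<\infty$.
\end{corollary}

How large $y$ must be in part (1) depends on $A$; the window length $L$ does not. Example~\ref{ex:congruence} with $y\equiv2\pmod h$ shows that $L(h,1)\ge h-1$. Upper density would not suffice: if $A=\bigcup_i[x_i,2x_i]\cap\mathbb N$ with $x_{i+1}/x_i\to\infty$, then $k\times A$ misses $(2kx_i,x_{i+1})$. In fact positive lower density of some $hA$ is the exact condition.

\begin{theorem}\label{thm:complements}
\begin{enumerate}
\item[(a)] For an infinite set $A$ of nonnegative integers the following are equivalent, where $h,k\ge1$: (i) some $hA$ has positive lower density; (ii) some $hA$ has bounded gaps; (iii) some $k\times A$ has bounded gaps; (iv) $k\times A$ has bounded gaps for all large $k$.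
\item[(b)] $k(h)\ge h$ for all $h$.
\item[(c)] $k(h)$ is the least $k$ such that $\Delta(k\times A)<\infty$ for every $A$ with $hA\sim\mathbb N$.
\end{enumerate}
\end{theorem}

No sharpness is claimed for the upper bound on $k(h)$. The passage from unrestricted to restricted sums is made once, by counting.

\begin{theorem}\label{thm:count}
For every $h\ge1$ there are $s\ge1$, $\kappa$ and $N$ such that $|hE|\le\kappa\,|s\times E|$ for every finite subset $E$ of any abelian group with $|E|\ge N$.
\end{theorem}

Section~\ref{sec:padding} deduces the remaining statements from Theorem~\ref{thm:main}(1). Section~\ref{sec:count} proves Theorem~\ref{thm:count}, which shows that $s\times(A\cap[0,x])$ is a dense subset of $[0,sx]$. Sections~\ref{sec:fourier} and~\ref{sec:local} show that sums of boundedly many elements of a dense set have bounded gaps in a long range, even if each element $u$ carries a small set $F_u$ and these sets are required to be disjoint; for us $F_u$ is a set of elements of $A$ with sum $u$, and disjointness keeps all summands distinct. Section~\ref{sec:main} chooses the dense set and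 the scale $x$.

\section{Gaps, density and padding}\label{sec:padding}

\begin{lemma}\label{lem:gaps}
A set $B$ of nonnegative integers has bounded gaps if and only if there is an integer $W\ge1$ such that $B$ meets $[y,y+W)$ for all large integers $y$. In that case $B$ has lower density at least $1/W$.
\end{lemma}

\begin{proof}
If $\Delta(B)<\infty$, then $B$ is infinite and all its gaps are at most some $W$. For $y>b_1$ take $i$ with $b_i<y\le b_{i+1}$; then $b_{i+1}\le b_i+W<y+W$. Conversely, if $B$ meets $[y,y+W)$ for all $y\ge y_0$, then $B$ is infinite, and $y=b_i+1$ gives $b_{i+1}\le b_i+W$ for large $i$. Cutting $[y_0,x]$ into intervals of length $W$ gives $|B\cap[0,x]|\ge(x-y_0)/W-1$.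
\end{proof}

A sum with too few summands can be padded with small elements at bounded cost.

\begin{lemma}\label{lem:pad}
Let $A$ be infinite, $k\ge1$, and let $E_0$ be the set of the $k$ smallest elements of $A$. For every $F\subseteq A$ with $|F|\le k$ the set $k\times A$ meets $[\sigma(F),\,\sigma(F)+\sigma(E_0)]$.
\end{lemma}

\begin{proof}
Since $|E_0\setminus F|\ge k-|F|$, we can add $k-|F|$ elements of $E_0\setminus F$ to $F$. The sum increases by an amount between $0$ and $\sigma(E_0)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2) from Theorem~\ref{thm:main}(1)]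
The set $A$ is infinite because $hA$ has positive lower density. Let $k\ge K$. For large $y$ take $F$ as in part (1). By Lemma~\ref{lem:pad}, $k\times A$ meets $[y,\,y+L+\sigma(E_0))$, and Lemma~\ref{lem:gaps} gives $\Delta(k\times A)<\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements} from Theorem~\ref{thm:main}]
(a) The implication (i)$\Rightarrow$(iv) is Theorem~\ref{thm:main}(2), and (iv)$\Rightarrow$(iii) is trivial. Since $k\times A\subseteq kA$, Lemma~\ref{lem:gaps} gives (iii)$\Rightarrow$(ii); its last sentence gives (ii)$\Rightarrow$(i).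

(b) For $0\le i<h$ let $A_i$ be the set of finite sums, including $0$, of distinct powers $2^m$ with $m\equiv i\pmod h$, and let $A=A_0\cup\dots\cup A_{h-1}$. Sorting the binary digits of an integer by their position modulo $h$ shows that $A_0+\dots+A_{h-1}$, and hence $hA$, contains every nonnegative integer. An element of $A_i$ below $2^{hm}$ is determined by a subset of the $m$ exponents below $hm$ that are congruent to $i$, so $|A\cap[0,2^{hm})|\le h2^m$. For $k<h$ this gives
\[
|(k\times A)\cap[0,2^{hm})|\le(h2^m)^k=o(2^{hm})\qquad(m\to\infty).
\]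
So $k\times A$ has lower density $0$, and $\Delta(k\times A)=\infty$ by Lemma~\ref{lem:gaps}. Hence $k(h)\ge h$.

(c) Let $hA\sim\mathbb N$, $\Delta(k\times A)<\infty$ and $k'\ge k$. By Lemma~\ref{lem:pad} every element of $k\times A$ is followed, within a distance that depends only on $A$ and $k'$, by an element of $k'\times A$; so $\Delta(k'\times A)<\infty$ by Lemma~\ref{lem:gaps}. Thus the $k$ with $\Delta(k\times A)<\infty$ are exactly those with $k\ge m(A)$, where $m(A)$ is the least of them. A number $k$ works for all $A$ if and only if $k\ge\max_A m(A)=k(h)$, and the maximum exists by Corollary~\ref{cor:conj}.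
\end{proof}

\section{Restricted sumsets are large}\label{sec:count}

Throughout this section $E$ is a finite subset of an abelian group. Some lower bound on $|E|$ is needed in Theorem~\ref{thm:count}, since $s\times E$ is empty when $|E|<s$. Also $s\ge h$ is forced: if $E$ is a basis of $\mathbb Z^n$, then $|hE|\ge\binom nh$ and $|s\times E|\le n^s$. First we show that $|t\times E|$ is almost monotone in $t$.

\begin{lemma}\label{lem:monotone}
If $|E|\ge\max(1,2t)$, then $|(t+1)\times E|\ge\frac12|t\times E|$. Hence $|t\times E|\le2^{t'-t}|t'\times E|$ whenever $t\le t'$ and $|E|\ge\max(1,2t')$.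
\end{lemma}

\begin{proof}
For each $u\in t\times E$ fix a $t$-element set $F_u\subseteq E$ with $\sigma(F_u)=u$. Counting the pairs $(a,u)$ with $a\in E\setminus F_u$ gives
\[
\sum_{a\in E}\#\{u:a\notin F_u\}=(|E|-t)\,|t\times E|\ge\tfrac12|E|\,|t\times E|,
\]
so some $a\in E$ lies outside $F_u$ for at least half of the $u$. For these $u$ the elements $u+a$ are distinct and lie in $(t+1)\times E$. The second statement follows by iteration.
\end{proof}

For $h=2$ this is already enough: $|2E|\le|2\times E|+|E|\le3\,|2\times E|$ if $|E|\ge2$.

\subsection*{The case $h=3$}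
An element of $3E$ lies in $3\times E$, or has the form $3a$, or lies in $P=\{2a+b:a\ne b\}$. Only $P$ is a problem: the trivial bound is $|P|\le|E|^2$, while every $|s\times E|$ is $O(|E|)$ when $E$ is an interval. For each $n\in P$ fix a representation $n=2a+b$, and for each $v\in2\times E$ fix, independently of everything else, a pair $F_v=\{c,c'\}$ with $v=c+c'$. Add an auxiliary element $u\in E$ and regroup:
\[
n+u=a+b+(a+u).
\]
If $u\ne a$, then $v=a+u$ lies in $2\times E$, and we replace $a+u$ by $c+c'$. If moreover $\{c,c'\}$ avoids $\{a,b\}$, then $n+u\in4\times E$ and the repetition has disappeared. This can fail for most pairs $(n,u)$, for instance when $a+u$ has no other representation; but then $2\times E$ is large and pays for the failures. Indeed, a given $f\in E$ equals $a$ for at most $|E|$ values of $n$, and equals $b$ for at most $|E|$ values of $n$. So there are at most $|E|^2$ pairs with $u=a$. A pair with $F_v\cap\{a,b\}\ne\emptyset$ is determined by $(n,v)$, and each $v$ admits at most $4|E|$ values of $n$, so there are at most $4|E|\,|2\times E|$ such pairs. For each $u$ at most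 $|4\times E|$ values of $n$ remain. Dividing by $|E|$ and using Lemma~\ref{lem:monotone},
\[
|P|\le|E|+4\,|2\times E|+|4\times E|\le(8+16+1)\,|4\times E|\qquad(|E|\ge8),
\]
and therefore $|3E|\le|3\times E|+|E|+|P|\le35\,|4\times E|$.

\subsection*{General patterns}
A \emph{pattern} is a tuple $\pi=(m_1,\dots,m_r)$ of positive integers, $r\ge0$, whose order is irrelevant. Put
\[
\pi(E)=\Bigl\{\sum_{i=1}^r m_ia_i:\ a_1,\dots,a_r\in E\text{ pairwise distinct}\Bigr\},\qquad \operatorname{exc}(\pi)=\sum_{i=1}^r(m_i-1).
\]
The \emph{excess} $\operatorname{exc}(\pi)$ counts the repetitions, and the trick above lowers it by one at the price of more parts. One point changes. The failures were counted through the number $d$ of $n$ whose representation uses a given element in a given place, and at the end we divided by the number of auxiliary elements $u$. In general $d$ is bounded only by the size of a shorter pattern set, that is, by $O(|s\times E|)$ for some $s$. To afford the division we take $u$ from $s\times E$ instead of $E$.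

\begin{proposition}\label{prop:pattern}
For each pattern $\pi$ there are $s_\pi\ge0$, $\kappa_\pi$ and $N_\pi$ such that $|\pi(E)|\le\kappa_\pi\,|s_\pi\times E|$ whenever $|E|\ge N_\pi$.
\end{proposition}

\begin{proof}
We use induction on the pair $(\operatorname{exc}(\pi),r)$ in the lexicographic order. If $\operatorname{exc}(\pi)=0$, then $\pi(E)=r\times E$. Let $\operatorname{exc}(\pi)\ge1$, say $m_1\ge2$.

Let $\pi_i$ be $\pi$ with $m_i$ deleted. If $m_i\ge2$, then $\pi_i$ has smaller excess; if $m_i=1$, it has the same excess and $r-1$ parts. So the claim holds for each $\pi_i$. Put $s=\max_is_{\pi_i}$ and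
\[
\pi^*=(m_1-1,m_2,\dots,m_r,\underbrace{1,\dots,1}_{s+1}).
\]
Since $\operatorname{exc}(\pi^*)=\operatorname{exc}(\pi)-1$, the claim holds for $\pi^*$. Let $s_\pi=\max(s+1,s_{\pi^*})$, let $N_\pi$ be the maximum of $2s_\pi$, $N_{\pi^*}$ and the $N_{\pi_i}$, and assume $|E|\ge N_\pi$. Write $P=\pi(E)$, $S=s\times E$ and $S^+=(s+1)\times E$; the set $S$ is nonempty. By Lemma~\ref{lem:monotone}, $|\pi_i(E)|\le\kappa'|S|$ for all $i$, with $\kappa'=\max_i2^{s-s_{\pi_i}}\kappa_{\pi_i}$.

For $n\in P$ fix a representation $n=\sum_im_ia_i(n)$ with distinct $a_i(n)\in E$. For $u\in S$ and $v\in S^+$ fix subsets $F_u$ and $F_v^+$ of $E$, of sizes $s$ and $s+1$, with sums $u$ and $v$. Let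
\[
d=\max_{i,f}\#\{n\in P:a_i(n)=f\}.
\]
If $a_i(n)=f$, then $n-m_if\in\pi_i(E)$, and $n\mapsto n-m_if$ is injective. Hence $d\le\kappa'|S|$. Split the pairs $(n,u)$ with $n\in P$, $u\in S$ into three classes.
\begin{enumerate}
\item[(a)] $a_1(n)\in F_u$. For each $u$ there are at most $sd$ such $n$, so this class has at most $sd\,|S|$ pairs. Outside it, $v=u+a_1(n)$ is the sum of the set $F_u\cup\{a_1(n)\}$ and lies in $S^+$.
\item[(b)] $a_1(n)\notin F_u$, and $F_v^+$ meets $\{a_1(n),\dots,a_r(n)\}$. The map $(n,u)\mapsto(n,v)$ is injective because $u=v-a_1(n)$. For each $v$ there are $s+1$ elements $f\in F_v^+$ and $r$ places $i$, hence at most $(s+1)rd$ values of $n$. This class has at most $(s+1)rd\,|S^+|$ pairs.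
\item[(c)] The remaining pairs. Here
\[
n+u=(m_1-1)a_1(n)+\sum_{i\ge2}m_ia_i(n)+\sigma(F_v^+)\in\pi^*(E),
\]
since $F_v^+$ avoids all $a_i(n)$. For fixed $u$ the map $n\mapsto n+u$ is injective, so this class has at most $|S|\,|\pi^*(E)|$ pairs.
\end{enumerate}
Adding up, dividing by $|S|$ and using $d\le\kappa'|S|$, we obtain
\[
|P|\le s\kappa'|S|+(s+1)r\kappa'|S^+|+\kappa_{\pi^*}|s_{\pi^*}\times E|.
\]
By Lemma~\ref{lem:monotone} each of $|S|$, $|S^+|$, $|s_{\pi^*}\times E|$ is at most $2^{s_\pi}|s_\pi\times E|$, which proves the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:count}]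
Collecting equal summands shows that $hE$ is the union of the sets $\pi(E)$ over the finitely many patterns with $m_1+\dots+m_r=h$. Take $s=\max(1,\max_\pi s_\pi)$, $N=\max(2s,\max_\pi N_\pi)$ and $\kappa=\sum_\pi2^{s-s_\pi}\kappa_\pi$, and apply Proposition~\ref{prop:pattern} and Lemma~\ref{lem:monotone}.
\end{proof}

\section{Dense subsets of finite abelian groups}\label{sec:fourier}

A dense subset $Q$ of a finite abelian group may lie in a coset of a subgroup of small index, and then so do all its $j$-fold sums. The next lemma says that this is the only obstruction: for a bounded $j$ the $j$-fold sums cover a whole coset of a subgroup of bounded index. We need many representations of each element of the coset, because later we discard those with overlapping sets $F_u$.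

We recall the facts used. A character of a finite abelian group $G$ is a homomorphism from $G$ to the unit circle, and the characters form a group $\widehat G$. For a subgroup $\Xi\le\widehat G$, the annihilator $H=\{z\in G:\chi(z)=1\text{ for all }\chi\in\Xi\}$ is a subgroup of $G$ of index $|\Xi|$, and
\begin{equation}\label{eq:orth}
\sum_{\chi\in\Xi}\chi(z)=\begin{cases}|\Xi|&\text{if }z\in H,\\0&\text{otherwise.}\end{cases}
\end{equation}
For $\Xi=\widehat G$ we have $H=\{0\}$ and $|\widehat G|=|G|$. With $\widehat Q(\chi)=\sum_{c\in Q}\chi(c)$, this case of \eqref{eq:orth} gives Parseval's identity $\sum_\chi|\widehat Q(\chi)|^2=\sum_{c,c'\in Q}\sum_\chi\chi(c-c')=|G|\,|Q|$.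

\begin{lemma}\label{lem:fourier}
For $\beta\in(0,1]$ there is an integer $j=j(\beta)\ge3$ with the following property. For every finite abelian group $G$ and every $Q\subseteq G$ with $|Q|\ge\beta|G|$ there are a subgroup $H\le G$ of index at most $2/\beta$ and a coset of $H$ each of whose elements $z$ has at least $\frac\beta2|Q|^{j-1}$ representations $z=c_1+\dots+c_j$ with $(c_1,\dots,c_j)\in Q^j$.
\end{lemma}

\begin{proof}
The number of representations is a sum of the powers $\widehat Q(\chi)^j$, in which the characters with $|\widehat Q(\chi)|$ well below $|Q|$ contribute little. The characters with $|\widehat Q(\chi)|$ close to $|Q|$ are few, but to evaluate their contribution by \eqref{eq:orth} we need them to form a subgroup. This is achieved by the choice of the threshold. For $0<\delta\le\frac14$ let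
\[
\Xi_\delta=\{\chi:|\widehat Q(\chi)|\ge(1-\delta)|Q|\}.
\]
This set contains the trivial character. Parseval's identity gives $|\Xi_\delta|\,(3/4)^2|Q|^2\le|G|\,|Q|$, so $|\Xi_\delta|\le\frac{16}{9\beta}<\frac2\beta$.

\emph{If $\chi,\psi\in\Xi_\delta$, then $|\widehat Q(\chi\psi^{-1})|\ge(1-4\delta)|Q|$.} Choose complex numbers $a,b$ of modulus $1$ with $a\widehat Q(\chi)=|\widehat Q(\chi)|$ and $b\,\overline{\widehat Q(\psi)}=|\widehat Q(\psi)|$. Then
\[
\sum_{c\in Q}\bigl(1-\operatorname{Re}a\chi(c)\bigr)\le\delta|Q|,\qquad\sum_{c\in Q}\bigl(1-\operatorname{Re}b\,\overline{\psi(c)}\bigr)\le\delta|Q|.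
\]
For $w,w'$ of modulus $1$ we have $|1-ww'|\le|1-w|+|1-w'|$, hence $|1-ww'|^2\le2|1-w|^2+2|1-w'|^2$. Since $|1-w|^2=2(1-\operatorname{Re}w)$, this reads $1-\operatorname{Re}ww'\le2(1-\operatorname{Re}w)+2(1-\operatorname{Re}w')$. Summing over $c$ gives $\sum_c(1-\operatorname{Re}ab\,\chi(c)\overline{\psi(c)})\le4\delta|Q|$, which implies the claim.

\emph{The threshold.} Let $I=\lfloor2/\beta\rfloor$ and $\delta_i=4^{i-I-1}$ for $0\le i\le I$, so that $\delta_I=\frac14$. The $I+1$ nested sets $\Xi_{\delta_0}\subseteq\dots\subseteq\Xi_{\delta_I}$ have sizes in $\{1,\dots,I\}$, so $\Xi_{\delta_i}=\Xi_{\delta_{i+1}}$ for some $i<I$. Call this set $\Xi$. Since $\delta_{i+1}=4\delta_i$, the claim shows that $\Xi$ is closed under $(\chi,\psi)\mapsto\chi\psi^{-1}$, so it is a subgroup. Moreover, for $\chi\notin\Xi$,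
\[
|\widehat Q(\chi)|<(1-\delta_{i+1})|Q|\le(1-4^{-I})|Q|.
\]
Let $H$ be the annihilator of $\Xi$; its index is $|\Xi|\le2/\beta$.

\emph{Counting.} Let $r_j(z)$ be the number of representations of $z$. Applying \eqref{eq:orth} first to $\widehat G$ and then to $\Xi$,
\[
r_j(z)=\frac1{|G|}\sum_\chi\widehat Q(\chi)^j\,\overline{\chi(z)}\ \ge\ \frac{|\Xi|}{|G|}\,\#\Bigl\{(c_i)\in Q^j:\sum c_i\in z+H\Bigr\}-\frac1{|G|}\sum_{\chi\notin\Xi}|\widehat Q(\chi)|^j .
\]
One of the $|\Xi|$ cosets of $H$ contains $\sum c_i$ for at least $|Q|^j/|\Xi|$ tuples. For $z$ in this coset the first term is at least $|Q|^j/|G|\ge\beta|Q|^{j-1}$. By Parseval's identity the second term is at most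
\[
(1-4^{-I})^{j-2}|Q|^{j-2}\cdot|Q|\le e^{-4^{-I}(j-2)}|Q|^{j-1}\le\tfrac\beta2|Q|^{j-1}
\]
for $j=2+\lceil4^I\ln(2/\beta)\rceil\ge3$.
\end{proof}

\section{Sums with disjoint supports at one scale}\label{sec:local}

We now pass to a dense set $D$ of integers in $[0,X]$. Each $u\in D$ carries a set $F_u$, its \emph{support}.

\begin{lemma}\label{lem:local}
For $\gamma\in(0,1]$ and an integer $s\ge1$ there are $\eta\in(0,1]$ and integers $C,m_0,\ell,X_0\ge1$, depending only on $\gamma$ and $s$, with the following property. Let $X\ge X_0$ be an integer and $D\subseteq[0,X]$ a set of integers with $|D|\ge\gamma X$. Let a set $F_u$ with $1\le|F_u|\le s$ be assigned to each $u\in D$, in such a way that every $f$ lies in $F_u$ for at most $\eta|D|$ elements $u\in D$. Then for every integer $y'\in[CX,2CX]$ there are $m\le m_0$ and $u_1,\dots,u_m\in D$ with pairwise disjoint supports and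
\[
y'\le u_1+\dots+u_m<y'+\ell .
\]
\end{lemma}

Each feature of the statement is forced. If all supports share an element, only one summand can be used. For the other two take $F_u=\{u\}$ and $X$ large. If $D$ consists of the multiples of $g$ and $\gamma=1/g$, all sums are multiples of $g$, so $\ell\ge1/\gamma$. If $D$ consists of the integers in $[(1-\gamma)X,X]$, no sum lies strictly between $CX$ and $(C+1)(1-\gamma)X$, so $C\ge1/\gamma-1$: the range of $y'$ moves up as the density decreases. This last fact causes the main difficulty in Section~\ref{sec:main}.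

The idea is to fix the sum modulo a number $M$ and then to move it in steps of $M$. Take for example $X=4w$, let $D$ consist of the integers in $[0,w]\cup[3w,4w]$, put $M=3w$, and ignore supports. Each $u\in[0,w]$ is a \emph{switch}: both $u$ and $u+M$ lie in $D$, so a summand $u$ can be raised by $M$. Three elements of $[0,w]$ produce every sum $B\in[0,M]$. With switches $u_1,\dots,u_n$ of total $W$ we reach $W+B+qM$ for $0\le q\le n$, that is, every integer of $[W,W+(n+1)M]$. In general $M$ is a popular difference of $D$, and Lemma~\ref{lem:fourier} supplies $B$. We need $M$ to be comparable with $X$ for two reasons: $D$ must remain dense modulo $M$, and boundedly many switches must sweep out a range longer than the uncertainty in the size of $B$.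

\begin{proof}
Let $j=j(\gamma/4)$ be as in Lemma~\ref{lem:fourier}, and put
\[
n_0=\Bigl\lceil\frac{8(j+2)}\gamma\Bigr\rceil,\quad C=n_0+j,\quad n_1=\Bigl\lceil\frac{8(2C+1)}\gamma\Bigr\rceil,\quad m_0=j+n_1,\quad\ell=\Bigl\lfloor\frac8\gamma\Bigr\rfloor .
\]
Then $n_1\ge n_0$. Choose $\eta>0$ with $\eta<\gamma/(32sn_1)$ and $\eta<\gamma^2/(128j^2s)$, and take $X_0=\lceil2/\gamma\rceil$, so that $|D|\ge2$.

\emph{The modulus.} There are $\binom{|D|}2\ge|D|^2/4$ pairs $u<u'$ in $D$. Fewer than $\gamma X/8$ positive integers are smaller than $\gamma X/8$, so at most $|D|\gamma X/8\le|D|^2/8$ pairs have $u'-u<\gamma X/8$. The remaining pairs, at least $|D|^2/8$ in number, have differences among the integers of $[\gamma X/8,X]$, of which there are at most $X$ because they are positive. So there is an integer $M\in[\gamma X/8,X]$ such that $D_M=\{u\in D:u+M\in D\}$ satisfies $|D_M|\ge|D|^2/(8X)\ge\gamma|D|/8$.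

\emph{The switches.} We choose $u_1,\dots,u_{n_1}\in D_M$ one at a time so that the sets $G_l=F_{u_l}\cup F_{u_l+M}$ are pairwise disjoint. (The two supports inside one $G_l$ may overlap; only one of them will be used.) At each step the earlier sets $G_l$ contain at most $2sn_1$ elements $f$, and each $f$ lies in $F_u$ for at most $\eta|D|$, and in $F_{u+M}$ for at most $\eta|D|$, elements $u\in D_M$. This excludes at most $4sn_1\eta|D|<\gamma|D|/8\le|D_M|$ candidates, so the choice is possible. Let $G=\bigcup_lG_l$ and $D^\circ=\{u\in D:F_u\cap G=\emptyset\}$. Then $|D^\circ|\ge(1-2sn_1\eta)|D|\ge|D|/2$.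

\emph{Residues modulo $M$.} Let $Q\subseteq D^\circ$ contain exactly one element of each residue class modulo $M$ that meets $D^\circ$. A class has at most $X/M+1\le2X/M$ members in $[0,X]$, so $|Q|\ge|D^\circ|M/(2X)\ge|D|M/(4X)$. Inserting $|D|\ge\gamma X$ and $M\ge\gamma X/8$ respectively, we get
\[
|Q|\ge\frac\gamma4M,\qquad|Q|\ge\frac\gamma{32}|D|.
\]
Apply Lemma~\ref{lem:fourier} to the image of $Q$ in $\mathbb Z/M\mathbb Z$ with $\beta=\gamma/4$. A subgroup of index $g$ of this group consists of the classes of the multiples of $g$, where $g\mid M$. So there are $g\mid M$ with $g\le8/\gamma$ and an integer $r$ such that, for every integer $z\equiv r\pmod g$, at least $\frac\gamma8|Q|^{j-1}$ tuples $(v_1,\dots,v_j)\in Q^j$ satisfy $\sum v_i\equiv z\pmod M$. Note that $g\le\ell$ and $g\le M\le X$.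

Fix such a $z$ and count, among these tuples, those with $F_{v_i}\cap F_{v_{i'}}\ne\emptyset$ for some $i<i'$; this includes the case $v_i=v_{i'}$, since supports are nonempty. There are at most $j^2/2$ choices of $(i,i')$, then $|Q|$ choices of $v_i$, then at most $s\eta|D|$ choices of $v_{i'}$. As $j\ge3$, at least one entry remains. The last remaining entry is determined modulo $M$ by the others, hence determined in $Q$, so the remaining $j-2$ entries can be chosen in at most $|Q|^{j-3}$ ways. The total is at most
\[
\frac{j^2}2\,s\eta\,|D|\,|Q|^{j-2}\le\frac{16j^2s\eta}\gamma|Q|^{j-1}<\frac\gamma8|Q|^{j-1}.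
\]
So for each integer $z\equiv r\pmod g$ there are $v_1,\dots,v_j\in D^\circ$ with pairwise disjoint supports whose sum $B(z)$ satisfies $B(z)\equiv z\pmod M$ and $0\le B(z)\le jX$.

\emph{What $n$ switches reach.} Let $W_n=u_1+\dots+u_n$ for $0\le n\le n_1$. If $z\equiv r\pmod g$ and $jX\le z\le nM$, then $z=B(z)+qM$ with an integer $q$, and $0\le q\le n$ because $0\le B(z)\le z\le nM$. Hence $W_n+z$ is the sum of $v_1,\dots,v_j$, the elements $u_l+M$ with $l\le q$, and the elements $u_l$ with $q<l\le n$. These are $j+n\le m_0$ elements of $D$, and their supports are pairwise disjoint because those of the $v_i$ avoid $G$. Any $g$ consecutive integers contain one of the form $W_n+z$ with $z\equiv r\pmod g$. So it suffices to find $n$ with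
\begin{equation}\label{eq:window}
W_n+jX\le y'\qquad\text{and}\qquad y'+g-1\le W_n+nM .
\end{equation}

\emph{Choosing $n$.} Let $y'\in[CX,2CX]$. Since $W_{n_0}+jX\le(n_0+j)X=CX\le y'$, there is a largest $n\in[n_0,n_1]$ with $W_n+jX\le y'$. If $n=n_1$, then
\[
W_n+nM\ge n_1\gamma X/8\ge(2C+1)X\ge y'+X\ge y'+g-1 .
\]
If $n<n_1$, then $y'<W_{n+1}+jX\le W_n+(j+1)X$, and so
\[
y'+g-1<W_n+(j+2)X\le W_n+n_0\gamma X/8\le W_n+nM .
\]
In both cases \eqref{eq:window} holds, and the sum found lies in $[y',y'+g-1]\subseteq[y',y'+\ell)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}(1)}\label{sec:main}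

Let $hA$ have lower density at least $\alpha$, and let $s,\kappa,N$ be as in Theorem~\ref{thm:count}. For an integer $x\ge1$ put
\[
A_x=A\cap[0,x],\qquad D_i=D_i(x)=i\times A_x\subseteq[0,ix]\quad(0\le i\le s).
\]
Since the elements of $A$ are nonnegative, a sum that is at most $x$ has all its summands in $A_x$; thus $hA\cap[0,x]\subseteq hA_x$. For large $x$ we have $|hA\cap[0,x]|\ge\alpha x/2$ and $|A_x|\ge N$, so Theorem~\ref{thm:count} gives
\begin{equation}\label{eq:dense}
|D_s(x)|\ge\gamma_sx\quad\text{for all large }x,\qquad\gamma_s=\min\Bigl(1,\frac\alpha{2\kappa}\Bigr).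
\end{equation}
This is the only use of the hypothesis on $hA$. For $1\le i\le s$ and $u\in D_i$ fix an $i$-element set $F^i_u\subseteq A_x$ with sum $u$. If $f\in F^i_u$, then $u-f=\sigma(F_u^i\setminus\{f\})\in D_{i-1}$, and $u\mapsto u-f$ is injective. Therefore
\begin{equation}\label{eq:degree}
\#\{u\in D_i:f\in F_u^i\}\le|D_{i-1}|\qquad\text{for every }f.
\end{equation}

\subsection*{Two difficulties}
For $h=1$ we may take $s=\kappa=N=1$, and the proof is short. Let $C,\eta$ be the constants of Lemma~\ref{lem:local} for $(\alpha/2,1)$. Given $y$, put $X=\lfloor y/C\rfloor$, so that $CX\le y\le2CX$, and apply the lemma to $D=A_X$ with $F_u=\{u\}$; each $f$ lies in at most one support, and $1\le\eta|D|$ when $y$ is large.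

For $s\ge2$ the supports of $D_s$ may be concentrated on a few elements, as with $2x$ in Example~\ref{ex:size}. By \eqref{eq:degree} this forces $D_{s-1}$ to be dense as well, with a smaller constant, and we may try $D_{s-1}$ instead. Since $|D_0|=1$, the descent stops at a level $p\ge1$ at which $D_p$ is dense and $D_{p-1}$ is much sparser, and there Lemma~\ref{lem:local} applies.

The second difficulty is that $p$ depends on $x$, the range $[C_pX,2C_pX]$ of the lemma depends on $p$, and $x$ has to be chosen from $y$ before $p$ is known. One could try to widen all ranges up to a common bound $bx$. But a wider range at level $p$ needs more switches and hence a smaller $\eta$; this lowers the density available at level $p-1$ and raises $C_{p-1}$, which $b$ has to exceed. The choice is circular. Instead we take $x$ so small that $y$ lies above all ranges, and we first subtract from $y$ a bounded number of large sums until the range at level $p$ is reached. This step needs no arithmetic precision, only disjoint supports. It is carried out at a second level $t$, selected by thresholds $\delta_i$ that depend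 on $b$ while $b$ does not depend on them.

\subsection*{Constants}
For $p=s,s-1,\dots,1$ let $\eta_p,C_p,m_p,\ell_p,X_p$ be the constants $\eta,C,m_0,\ell,X_0$ of Lemma~\ref{lem:local} for the parameters $(\gamma_p/(2s),s)$, and put $\gamma_{p-1}=\eta_p\gamma_p/2$. Let $b=2s\max_pC_p$. Put $\delta_s=\gamma_s$ and, for $t=s,s-1,\dots,1$,
\[
R_t=\frac{8b}{\delta_t},\qquad\delta_{t-1}=\frac{\delta_t}{12s^2R_t}.
\]
Since $\delta_s\le1$, induction gives $R_t\ge1$ and $\delta_{t-1}\le\delta_t/4$. All these constants depend only on $h$ and $\alpha$.

\subsection*{The scale and the two levels}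
Given $y$, let $x=\lfloor y/b\rfloor$ and $X=sx$. We take $y$ so large that \eqref{eq:dense} holds, that $X\ge X_p$ for all $p$, and that $\gamma_0x>1$ and $\delta_0x>1$. Then $\delta_ix>4$ for $1\le i\le s$, and
\begin{equation}\label{eq:scale}
2C_pX\le bx\le y<b(x+1)\le2bx\qquad(1\le p\le s).
\end{equation}
Let $p$ be the least index in $\{1,\dots,s\}$ with $|D_p|\ge\gamma_px$, and $t$ the least index in $\{1,\dots,s\}$ with $|D_t|\ge\delta_tx$. Both exist, because $s$ qualifies by \eqref{eq:dense}. By minimality, or by $|D_0|=1$ if the index is $1$,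
\begin{equation}\label{eq:levels}
|D_{p-1}|<\gamma_{p-1}x,\qquad|D_{t-1}|<\delta_{t-1}x .
\end{equation}
Write $\delta=\delta_t$ and $R=R_t$.

\subsection*{Descending into the range}
The elements of $A$ used in this step are lost for the final step. There may be up to $sR$ of them, and $R$ is large compared with $1/\eta_p$, so \eqref{eq:degree} and \eqref{eq:levels} do not ensure that much of $D_p$ survives. We therefore avoid the elements that matter most for $D_p$. Let
\[
V=\Bigl\{f\in A_x:\#\{u\in D_p:f\in F_u^p\}\ge\frac{|D_p|}{2sR}\Bigr\}.
\]
There are $p|D_p|$ pairs $(f,u)$ with $f\in F_u^p$, so $|V|\le2psR\le2s^2R$.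

Start with $y_0=y$ and $U=\emptyset$. As long as $y_i>2C_pX$, choose $u\in D_t$ with
\begin{equation}\label{eq:step}
u\ge\delta x/4\qquad\text{and}\qquad F_u^t\cap(V\cup U)=\emptyset,
\end{equation}
put $y_{i+1}=y_i-u$, and replace $U$ by $U\cup F_u^t$. Since $u\le tx\le X$, each step gives $y_{i+1}>2C_pX-X\ge C_pX>0$. After $n$ steps we thus have $n\delta x/4\le y-y_n<2bx$ by \eqref{eq:scale}, that is, $n<R$. So at every moment $|U|\le sR$ and $|V\cup U|\le3s^2R$. A choice as in \eqref{eq:step} is always available. Indeed, at most $\delta x/4+1$ nonnegative integers are smaller than $\delta x/4$, so at least $\delta x-\delta x/4-1\ge\delta x/2$ elements of $D_t$ satisfy the first condition, while by \eqref{eq:degree} and \eqref{eq:levels} the second condition fails for at most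
\[
3s^2R\,|D_{t-1}|<3s^2R\,\delta_{t-1}x=\delta x/4
\]
elements. The process stops after fewer than $R$ steps at an integer $y'\in[C_pX,2C_pX]$; if no step occurs, then $y'=y=2C_pX$ by \eqref{eq:scale}. At the end $U$ is a disjoint union of the chosen supports, so
\[
\sigma(U)=y-y',\qquad|U|\le sR,\qquad U\cap V=\emptyset .
\]

\subsection*{Finishing}
Let $D'=\{u\in D_p:F_u^p\cap U=\emptyset\}\subseteq[0,X]$. Each element of $U$ lies outside $V$ and so removes fewer than $|D_p|/(2sR)$ elements of $D_p$. Hence
\[
|D'|\ge\frac12|D_p|\ge\frac{\gamma_p}2x=\frac{\gamma_p}{2s}X .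
\]
By \eqref{eq:degree} and \eqref{eq:levels}, each $f$ lies in $F_u^p$ for at most $|D_{p-1}|<\gamma_{p-1}x=\eta_p\gamma_px/2\le\eta_p|D'|$ elements $u\in D'$. The supports have size $p\in[1,s]$. Lemma~\ref{lem:local} gives $u_1,\dots,u_m\in D'$ with $m\le m_p$, pairwise disjoint supports, and $y'\le\sum u_i<y'+\ell_p$. The set $F=U\cup F^p_{u_1}\cup\dots\cup F^p_{u_m}$ is a disjoint union of subsets of $A$, so $\sigma(F)=y-y'+\sum u_i$, and
\[
y\le\sigma(F)<y+\ell_p,\qquad|F|\le s(R_t+m_p).
\]
Also $F\ne\emptyset$, because $\sigma(F)\ge y>0$. Theorem~\ref{thm:main}(1) follows with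
\[
L=\max_{1\le p\le s}\ell_p,\qquad K=\Bigl\lceil s\max_{1\le t\le s}R_t+s\max_{1\le p\le s}m_p\Bigr\rceil .
\]
By Section~\ref{sec:padding}, this completes the proofs of Theorem~\ref{thm:main}, Corollary~\ref{cor:conj} and Theorem~\ref{thm:complements}. \qed

\begin{thebibliography}{1}

\bibitem{source}
\emph{Answer to a question by Burr and Erd\H{o}s on restricted addition, and related results},
\texttt{http://www.math.polytechnique.fr/\textasciitilde{}plagne/Erdos-Burr.pdf}.

\end{thebibliography}
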